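# A tame algebra with only semiregular tubes and no triangular covering

Throughout, $K$ is an algebraically closed field of any characteristic. An algebra is a basic, indecomposable, finite-dimensional $K$-algebra, and modules are finite-dimensional right modules unless we say "left".

## 1. Unrolling ten dimensions, and failing with eleven

Take two vertices $1,2$ with a loop $\alpha$ at $1$, a loop $\sigma$ at $2$, an arrow $\beta$ from $1$ to $2$ and an arrow $\gamma$ from $2$ to $1$. Fix $\rho\in K\setminus\{0\}$ and let $B$ be the ten-dimensional algebra with basis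
$$e_1,e_2;\qquad \alpha,\beta,\gamma,\sigma;\qquad \alpha^2,\beta',\gamma',\sigma',$$
where
$$\alpha\alpha=\beta\gamma=\alpha^2,\qquad \alpha\beta=\beta\sigma=\beta',\qquad \sigma\gamma=\gamma',\ \gamma\alpha=\rho\gamma',\qquad \sigma\sigma=\gamma\beta=\sigma',$$
and all other products of the eight non-idempotent basis elements are zero. Products of three such elements vanish, so associativity holds.

The three groups of basis elements have degrees $0,1,2$, and multiplication respects these degrees. So we can unroll $B$. Let $R$ be the category with objects $(i,n)$, $i\in\{1,2\}$, $n\in\mathbb Z$, and morphism spaces $R((i,m),(j,n))=e_iB_{n-m}e_j$, composed by multiplication in $B$. Its quiver has four arrows leaving level $n$, namely copies of $\alpha,\beta,\gamma,\sigma$, and all of them end at level $n+1$. Hence it has no oriented cycle. The group $\mathbb Z$ shifts the levels, and identifying the levels gives back $B$: the loops of $B$ have become the steps of an infinite staircase.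

Now change one relation. Let $\alpha^3\neq 0=\alpha^4$, and replace $\beta\gamma=\alpha^2$ by
$$\beta\gamma=\alpha^3 .$$
There is one more basis element, so the dimension is eleven (Section 3 checks that this is an algebra). Let us try to unroll again. Suppose that $\alpha,\beta,\gamma,\sigma$ have degrees $a,b,c,s$ in some group, abelian or not. The nonzero relations $\alpha\beta=\beta\sigma$, $\beta\gamma=\alpha^3$, $\sigma^2=\gamma\beta$ demand
$$ab=bs,\qquad bc=a^3,\qquad s^2=cb .$$
Hence $a^3b=(bc)b=b(cb)=bs^2=(bs)s=(ab)s=a(bs)=a^2b$, so $a=1$. The loop $\alpha$ has trivial degree, and no choice of group moves it.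

So some algebras unroll to a category without oriented cycles, and some, it seems, do not. Can one tell the difference by looking at the Auslander–Reiten quiver? In particular, if all its components have the best possible cyclic shape, must the algebra unroll? To ask this precisely we need some definitions.

## 2. Tubes, coverings and a conjecture

Write $\mathrm{mod}\,A$ for the module category, $\Gamma_A$ for the Auslander–Reiten quiver, $\tau$ for the Auslander–Reiten translate, and $D=\mathrm{Hom}_K(-,K)$.

**Definition (tame).** $A$ is tame if for each $d$ there are finitely many $K[x]$-$A$-bimodules $M_1,\dots,M_{n_d}$, free of finite rank as left $K[x]$-modules, such that all but finitely many isomorphism classes of indecomposable $A$-modules of dimension $d$ have the form $K[x]/(x-\lambda)\otimes_{K[x]}M_i$ with $\lambda\in K$.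

**Definition (regular, semiregular).** A component of $\Gamma_A$ is regular if it contains neither a projective nor an injective module. It is semiregular if it does not contain both a projective and an injective module.

**Definition (tubes).** A stable tube is a translation quiver $\mathbb Z\mathbb A_\infty/(\tau^r)$, $r\ge1$. A tube is a connected translation quiver that contains an oriented cycle and whose topological realization is homeomorphic to $S^1\times[0,\infty)$. A ray tube is obtained from a stable tube by finitely many (possibly zero) ray insertions in the sense of D'Este–Ringel; equivalently, it is a tube containing no injective vertex. Dually, a coray tube is obtained by finitely many coray insertions; equivalently, it is a tube containing no projective vertex. A semiregular tube is a ray tube or a coray tube.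

The stable tube with $r=1$ has vertices $X_1,X_2,\dots$, arrows $X_k\to X_{k+1}$ and $X_{k+1}\to X_k$, and $\tau X_k=X_k$.

Here is a ray tube that we shall meet again. It has vertices $Y_0,Y_1,Y_2,\dots$, arrows $Y_k\to Y_{k+2}$ $(k\ge0)$ and $Y_k\to Y_{k-1}$ $(k\ge1)$, and $\tau Y_k=Y_{k-1}$ $(k\ge1)$. The only projective vertex (no $\tau$) is $Y_0$, and there is no injective vertex. There is an oriented cycle $Y_0\to Y_2\to Y_1\to Y_0$. To see the cylinder, put a copy of $Y_{2m-n}$ at each lattice point $(m,n)\in\mathbb Z^2$ with $2m-n\ge0$. The first kind of arrow is the step $(1,0)$, the second is $(0,1)$, and $\tau^{-1}$ is the step $(1,1)$. The mesh triangles with all corners in the region fill the plane on one side of a zigzag line, whose edges join points with $2m-n=0$ to points with $2m-n=1$. Our quiver is the quotient by the translation $(1,2)$, and the quotient of this half-plane is $S^1\times[0,\infty)$.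

We use the following two theorems.

* (Liu, Zhang) A regular component of $\Gamma_A$ contains an oriented cycle if and only if it is a stable tube.
* (Liu) A semiregular component of $\Gamma_A$ contains an oriented cycle if and only if it is a semiregular tube.

**Definition (semiregular tubular type).** $A$ is of semiregular tubular type if every component of $\Gamma_A$ is a semiregular tube.

Two small algebras that are *not* of this type show what is asked. For $K[x]/(x^2)$ there are two indecomposables, $S$ and $P$, one Auslander–Reiten sequence $0\to S\to P\to S\to0$, and one component, with arrows $S\to P\to S$. It has a cycle, but $P$ is both projective and injective. For the Kronecker algebra, the indecomposable modules of dimension vector $(1,1)$ lie in stable tubes of rank $1$, but the projectives lie in a component without oriented cycles. Semiregular tubular type requires every projective to lie on the rim of cycles, away from the injectives.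

**Definition (locally bounded, triangular, simply connected).** A $K$-category $R$ is locally bounded if distinct objects are non-isomorphic, each $R(x,x)$ is local, and $\sum_y\dim R(x,y)<\infty$, $\sum_y\dim R(y,x)<\infty$ for every object $x$. Its radical $\mathrm{rad}(x,y)$ consists of the non-isomorphisms $x\to y$, and its quiver has $\dim\,(\mathrm{rad}/\mathrm{rad}^2)(x,y)$ arrows from $x$ to $y$. $R$ is triangular if this quiver has no oriented cycle. It is simply connected (in the sense of Assem–Skowroński) if it is triangular and every presentation of $R$ has trivial fundamental group.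

**Definition (Galois covering, standard).** Let $G$ be an admissible group of $K$-linear automorphisms of $R$: it acts freely on the objects, with finitely many orbits. The category $R/G$ has the orbits as objects, and morphisms from the orbit of $x$ to the orbit of $y$ form $\bigoplus_{g\in G}R(x,gy)$, where $f\in R(x,gy)$ followed by $f'\in R(y,hz)$ is $g(f')\circ f\in R(x,ghz)$. An algebra $A$ is standard if there is a Galois covering $R\to R/G\cong A$ with $R$ simply connected locally bounded and $G$ admissible. Here $A$ is viewed as a category whose objects are a complete set of primitive orthogonal idempotents $e_i$, with morphism spaces $e_iAe_j$.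

For example, let $R$ have objects $n\in\mathbb Z$, arrows $x_n:n\to n+1$, and let all compositions of two arrows be zero. Its quiver is a line, hence a tree, so the fundamental group of any presentation is trivial and $R$ is simply connected. The shift group $\mathbb Z$ is admissible and $R/\mathbb Z\cong K[x]/(x^2)$. So $K[x]/(x^2)$ is standard.

**Conjecture** (stated in "Tame algebras of semiregular tubular type", https://www.math.uni-bielefeld.de/icra2012/presentations/icra2012_bialkowski.pdf)**.** Every tame algebra of semiregular tubular type is a standard tame algebra.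

The eleven-dimensional algebra of Section 1 is the first of a family $A_{p,\rho}$, $p\ge4$, $\rho\in K\setminus\{0\}$, defined in Section 3. It is generated by $\alpha,\beta,\gamma,\sigma$ with main relations
$$\alpha\beta=\beta\sigma,\qquad \gamma\alpha=\rho\,\sigma\gamma,\qquad \beta\gamma=\alpha^{p-1},\qquad \sigma^2=\gamma\beta .$$

**Theorem 1.** Let $p\ge4$ and $\rho\in K\setminus\{0\}$.

1. $A_{p,\rho}$ is tame.
2. There is no Galois covering $R\to R/G\cong A_{p,\rho}$ with $R$ a triangular locally bounded category. In particular $A_{p,\rho}$ is not standard.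
3. $A_{p,\rho}$ is of semiregular tubular type if and only if $\rho\ne1$. If $\rho\ne1$, then $\Gamma_A$ (for $A=A_{p,\rho}$) consists of exactly two ray tubes containing projectives (each contains exactly one projective), exactly two coray tubes containing injectives (each contains exactly one injective), and otherwise only stable tubes.
4. $A_{p,\rho}\cong A_{p',\rho'}$ if and only if $(p,\rho)=(p',\rho')$.

Since $K$ is infinite, $K\setminus\{0,1\}\neq\emptyset$, so the conjecture is false over every algebraically closed field. The smallest counterexamples here, $A_{4,\rho}$ with $\rho\neq0,1$, have two simple modules and dimension $11$.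

Besides the theorems of Liu and Zhang we use three published results.

* (Geiss, Arch. Math. 64 (1995) 11–16) If $A_0$ lies in the Zariski closure of the $GL_d$-orbit of $A_1$ in the variety of $d$-dimensional algebras, and $A_0$ is tame, then $A_1$ is tame.
* (Wald–Waschbüsch, J. Algebra 95 (1985); Butler–Ringel, Comm. Algebra 15 (1987)) String (special biserial) algebras are tame.
* (Crawley-Boevey, Proc. LMS 56 (1988), Theorem D) If $A$ is tame, then for each $d$ all but finitely many isomorphism classes of indecomposable $A$-modules $M$ of dimension $d$ satisfy $\tau M\cong M$.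

## 3. A four-parameter family of algebras

It pays to keep four parameters free: we shall rescale them, and later let them all go to zero. Let $p\ge4$ and $u=(u_1,u_2,u_3,u_4)\in K^4$. Let $A(u)$ have the basis
$$e_1,\ \alpha,\alpha^2,\dots,\alpha^{p-1},\ \beta,\ \beta',\qquad e_2,\ \sigma,\ \sigma',\ \gamma,\ \gamma'$$
of $p+7$ elements, where $e_1,e_2$ are orthogonal idempotents with sum $1$, and
$$\alpha^i\in e_1Ae_1,\qquad \beta,\beta'\in e_1Ae_2,\qquad \gamma,\gamma'\in e_2Ae_1,\qquad \sigma,\sigma'\in e_2Ae_2 .$$
The only nonzero products of the other basis elements are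
$$\begin{gathered}\alpha^i\alpha^j=\alpha^{i+j}\ (i+j\le p-1),\qquad \alpha\beta=u_1\beta',\quad \beta\sigma=\beta',\quad \gamma\alpha=u_2\gamma',\quad \sigma\gamma=\gamma',\\ \beta\gamma=u_3\alpha^{p-1},\quad \sigma\sigma=u_4\sigma',\quad \gamma\beta=\sigma'.\end{gathered}\tag{1}$$
In particular $\alpha^k\beta=0=\gamma\alpha^k$ for $k\ge2$. Put $A_\rho=A_{p,\rho}=A(1,\rho,1,1)$.

**Step 1: the product is associative.** Let $x,y,z$ be basis elements other than $e_1,e_2$, not all powers of $\alpha$; we show that both triple products vanish. The product $xy$ is a multiple of $\beta',\gamma',\sigma'$ or of some $\alpha^k$ with $k\ge2$. The elements $\beta',\gamma',\sigma'$ occur in no nonzero product in (1), neither as a left nor as a right factor. If $xy$ is a nonzero multiple of $\alpha^k$, $k\ge2$, then $\alpha^kz\ne0$ only for $z$ a power of $\alpha$. In that case $x,y$ are not both powers of $\alpha$, so $(x,y)=(\beta,\gamma)$, $k=p-1$, and $\alpha^{p-1}z=0$. So $(xy)z=0$. Likewise $x(yz)\ne0$ would need $yz$ to be a nonzero multiple of $\alpha^k$ with $k\ge2$ and $x$ a power of $\alpha$. Then $(y,z)=(\beta,\gamma)$,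 $k=p-1$ and $x\alpha^{p-1}=0$. So $x(yz)=0$. Triples of powers of $\alpha$ are clear.

**Step 2: the quiver.** The span of all basis elements except $e_1,e_2$ is an ideal. Its $p$-th power is zero, because products of three or more elements that are not all powers of $\alpha$ vanish and $\alpha^p=0$. The quotient is $K\times K$, so this ideal is $\mathrm{rad}\,A(u)$, and $A(u)$ is basic. It is connected because $\beta\ne0$. By (1), $\mathrm{rad}^2$ is spanned by $\alpha^2,\dots,\alpha^{p-1},\beta',\gamma',\sigma'$. So the arrows are $\alpha,\beta,\gamma,\sigma$, and each space $e_i(\mathrm{rad}/\mathrm{rad}^2)e_j$ is one-dimensional.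

**Lemma 2.** (i) If all $u_i\neq0$, then $A(u)\cong A(1,u_2/u_1,1,1)$. (ii) $A(u_1,u_2,u_3,u_4)^{op}\cong A(u_2,u_1,u_3,u_4)$. Hence $A_\rho^{op}\cong A_{\rho^{-1}}$, with $e_1,e_2$ preserved.

*Proof.* (i) Rescale: in $A(u)$ put $\tilde\alpha=a\alpha$, $\tilde\beta=b\beta$, $\tilde\gamma=c\gamma$, $\tilde\sigma=s\sigma$ with nonzero scalars, and $\tilde\beta'=\tilde\beta\tilde\sigma=bs\beta'$, $\tilde\gamma'=\tilde\sigma\tilde\gamma=sc\gamma'$, $\tilde\sigma'=\tilde\gamma\tilde\beta=bc\sigma'$. These elements satisfy (1) with the parameters
$$u_1\frac as,\qquad u_2\frac as,\qquad u_3\frac{bc}{a^{p-1}},\qquad u_4\frac{s^2}{bc}.$$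
Since $p>3$ and $K$ is algebraically closed, we may choose $a$ with $a^{p-3}=u_1^2u_3u_4$. Put $s=u_1a$, $b=1$, $c=u_4s^2$. The first, second and fourth parameters become $1$, $u_2/u_1$, $1$. The third is $u_3u_4u_1^2a^2/a^{p-1}=1$.

(ii) In $A^{op}$ write $x*y=yx$, put $\beta^\circ=\gamma$, $\gamma^\circ=\beta$, and keep $\alpha,\sigma$. Then $\beta^\circ*\sigma=\sigma\gamma=\gamma'$, $\sigma*\gamma^\circ=\beta\sigma=\beta'$, $\gamma^\circ*\beta^\circ=\gamma\beta=\sigma'$, which are the new primed elements. Moreover $\alpha*\beta^\circ=\gamma\alpha=u_2\gamma'$, $\gamma^\circ*\alpha=\alpha\beta=u_1\beta'$, $\beta^\circ*\gamma^\circ=\beta\gamma=u_3\alpha^{p-1}$, $\sigma*\sigma=u_4\sigma'$. So $A_\rho^{op}\cong A(\rho,1,1,1)\cong A(1,\rho^{-1},1,1)$ by (i); none of the isomorphisms moves $e_1,e_2$. $\square$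

The isomorphism problem (part 4) is settled by looking at what an isomorphism does to the arrows. We record the general shape of a new set of arrows, as it returns in Section 5: elements of $e_i(\mathrm{rad}\,A)e_j$ outside $\mathrm{rad}^2A$ have the form
$$\hat\alpha=a_1\alpha+\sum_{i\ge2}a_i\alpha^i,\quad \hat\beta=b_1\beta+b_2\beta',\quad \hat\gamma=c_1\gamma+c_2\gamma',\quad \hat\sigma=s_1\sigma+s_2\sigma',\qquad a_1b_1c_1s_1\neq0. \tag{2}$$
In $A_\rho$, formula (1) gives
$$\begin{gathered}\hat\alpha\hat\beta=a_1b_1\beta',\quad \hat\beta\hat\sigma=b_1s_1\beta',\quad \hat\gamma\hat\alpha=\rho\,a_1c_1\gamma',\quad \hat\sigma\hat\gamma=s_1c_1\gamma',\\ \hat\beta\hat\gamma=b_1c_1\alpha^{p-1},\quad \hat\alpha^{p-1}=a_1^{p-1}\alpha^{p-1},\quad \hat\sigma^2=s_1^2\sigma',\quad \hat\gamma\hat\beta=b_1c_1\sigma'.\end{gathered}\tag{3}$$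

**Proof of Theorem 1, part 4.** Let $A_{p,\rho}\to A_{p',\rho'}$ be an isomorphism. Complete sets of primitive orthogonal idempotents are conjugate, so after an inner automorphism it permutes $e_1,e_2$. Since $\dim e_1Ae_1=p>3=\dim e_2Ae_2$, and likewise for $p'$, it fixes them, and $p=p'$. The images of $\alpha,\beta,\gamma,\sigma$ have the form (2) in $A_{p,\rho'}$. By (3), with $\rho'$ for $\rho$,
$$\hat\alpha\hat\beta=\frac{a_1}{s_1}\hat\beta\hat\sigma,\qquad \hat\gamma\hat\alpha=\rho'\frac{a_1}{s_1}\hat\sigma\hat\gamma,\qquad \hat\beta\hat\sigma\neq0,\ \hat\sigma\hat\gamma\ne0 .$$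
The images also satisfy $\hat\alpha\hat\beta=\hat\beta\hat\sigma$ and $\hat\gamma\hat\alpha=\rho\hat\sigma\hat\gamma$. Hence $a_1=s_1$ and $\rho=\rho'$. The converse is trivial. $\square$

## 4. Tameness by degeneration to a string algebra

Geiss's theorem lives in the variety of algebra structures on $K^d$, whose points are tables of structure constants. $GL_d$ acts by change of basis, and orbits are isomorphism classes. A two-dimensional example is the structure with basis $1,x$ and $x^2=tx$. For $t\ne0$ it is isomorphic to $K\times K$, for $t=0$ it is $K[x]/(x^2)$, so $K[x]/(x^2)$ lies in the closure of the orbit of $K\times K$.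

**Proof of Theorem 1, part 1.** On our fixed basis consider the curve $A_t=A(t,\rho t,t,t)$. The structure constants are polynomials in $t$, and for $t\neq0$ Lemma 2(i) gives $A_t\cong A(1,\rho,1,1)=A_\rho$. A polynomial function on the variety that vanishes at all $A_t$, $t\ne0$, vanishes at $A_0$ too, because $K\setminus\{0\}$ is infinite. So $A_0=A(0,0,0,0)$ lies in the closure of the orbit of $A_\rho$. From (1),
$$A_0=KQ/(\alpha\beta,\ \gamma\alpha,\ \beta\gamma,\ \sigma^2,\ \alpha^p,\ \beta\sigma\gamma,\ \sigma\gamma\beta,\ \gamma\beta\sigma),$$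
where $Q$ is our quiver. Indeed, the paths that survive on the right are $e_1,\alpha,\dots,\alpha^{p-1},\beta,\beta\sigma,e_2,\sigma,\sigma\gamma,\gamma,\gamma\beta$, which match the basis of $A_0$. Each vertex has two incoming and two outgoing arrows, and the nonzero paths of length two are $\alpha\alpha,\beta\sigma,\sigma\gamma,\gamma\beta$. So every arrow has exactly one nonzero continuation on each side, all relations are paths, and $A_0$ is a string algebra. It is tame, hence $A_\rho$ is tame by Geiss. $\square$

It is tempting to go on and read off $\Gamma_{A_\rho}$ from the strings and bands of $A_0$. This stops at the first projective. In $A_0$ we have $\mathrm{rad}(e_1A_0)=\alpha A_0\oplus\beta A_0$, with bases $\alpha,\dots,\alpha^{p-1}$ and $\beta,\beta'$; so two arrows of $\Gamma_{A_0}$ end at $e_1A_0$. In $A_\rho$ with $\rho\ne1$ the radical of $e_1A$ will turn out to be indecomposable (Lemma 4), so only one does. We have tameness from the degeneration, but the components must be computed in $A_\rho$ itself.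

## 5. The degree of the loop and the absence of triangular coverings

In Section 1 we assumed that the given arrows are homogeneous. To prove part 2 we must extract a grading from a covering and find homogeneous generators. First we need a fact about locally bounded categories.

**Lemma 3.** Let $R$ be locally bounded and $0\ne f\in\mathrm{rad}(x,y)$. Then the quiver of $R$ has a path of positive length from $x$ to $y$.

*Proof.* Let $y_1,\dots,y_m$ be the finitely many objects with $R(x,y_i)\neq0$; $x$ is among them. The algebra $\bigoplus_{i,j}R(y_i,y_j)$ is finite-dimensional, and its radical, formed by the spaces $\mathrm{rad}(y_i,y_j)$, is nilpotent, say of exponent $N$. If a product of $N$ radical morphisms starting at $x$ is nonzero, then all its initial parts are nonzero, so all objects it passes through are among the $y_i$, and the product vanishes by the choice of $N$, a contradiction. So $\mathrm{rad}^N(x,-)=0$. Now choose arrows as representatives of bases of the spaces $\mathrm{rad}/\mathrm{rad}^2$. Then $\mathrm{rad}^n(x,y)$ is the span of the products of $n$ arrows from $x$ to $y$,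 plus $\mathrm{rad}^{n+1}(x,y)$. Starting at $n=1$ and going up to $N$, $f$ is a linear combination of products of one or more arrows. As $f\ne0$, there is at least one such path. $\square$

**Proof of Theorem 1, part 2.** Suppose $R\to R/G\cong A=A_\rho$ is a Galois covering with $R$ locally bounded and triangular.

**Step 1: the covering gives a grading.** The objects of $R/G$ correspond to a complete set of primitive orthogonal idempotents of $A$; after an inner automorphism these are $e_1,e_2$. Choose objects $x_1,x_2$ of $R$ above them. Then
$$e_iAe_j=\bigoplus_{g\in G}R(x_i,gx_j),$$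
and the composition rule in $R/G$ says that $A=\bigoplus_gA_g$ with $A_gA_h\subseteq A_{gh}$. The elements $e_1,e_2$ are identity morphisms, hence lie in $A_1$. (If one identifies $e_iAe_j$ with morphisms in the other direction, one gets a grading by $G^{op}$. This is again a group, and nothing below changes.)

**Step 2: the identity component is small.** If $R(x_i,x_i)$ had a nonzero radical element, Lemma 3 would give an oriented cycle. So this local algebra has zero radical and, $K$ being algebraically closed, $e_iA_1e_i=R(x_i,x_i)=K$.

**Step 3: the radical is graded.** Let $z\in e_iA_ge_i$ with $g\ne1$; we claim $z\in\mathrm{rad}\,A$. Otherwise $z$ is invertible in the local algebra $e_iAe_i$. Let $w$ be the component of degree $g^{-1}$ of its inverse. Comparing components of degree $1$ gives $zw=e_i=wz$. In $R$ this says $g(w)\circ z=1$ and $g^{-1}(z)\circ w=1$; applying $g$ to the latter gives $z\circ g(w)=1$. So $z:x_i\to gx_i$ is an isomorphism. But $gx_i\neq x_i$, since $G$ acts freely, and distinct objects are non-isomorphic, a contradiction. As $A$ is basic, also $e_1Ae_2,e_2Ae_1\subseteq\mathrm{rad}\,A$.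 So $\mathrm{rad}\,A$ contains
$$e_1Ae_2\ \oplus\ e_2Ae_1\ \oplus\ \bigoplus_i\bigoplus_{g\ne1}e_iA_ge_i,$$
which has codimension $2$ by Step 2. Hence they are equal, $\mathrm{rad}\,A$ is a graded subspace, and so is $\mathrm{rad}^2A$.

**Step 4: homogeneous generators.** Each $e_i(\mathrm{rad}/\mathrm{rad}^2)e_j$ is one-dimensional and graded. So in each $e_i(\mathrm{rad}\,A)e_j$ there is a homogeneous element outside $\mathrm{rad}^2A$. This gives homogeneous $\hat\alpha,\hat\beta,\hat\gamma,\hat\sigma$ of the form (2), of degrees $a,b,c,s\in G$.

**Step 5: the degree equations.** By (3), the products $\hat\alpha\hat\beta$ and $\hat\beta\hat\sigma$ are nonzero multiples of $\beta'$, the products $\hat\beta\hat\gamma$ and $\hat\alpha^{p-1}$ are nonzero multiples of $\alpha^{p-1}$, and $\hat\sigma^2$ and $\hat\gamma\hat\beta$ are nonzero multiples of $\sigma'$. Comparing degrees,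
$$ab=bs,\qquad bc=a^{p-1},\qquad s^2=cb .$$
Hence $a^{p-1}b=bcb=bs^2=(ab)s=a(bs)=a^2b$, that is, $a^{p-3}=1$.

**Step 6: an oriented cycle.** By Step 3 the degree $1$ part of $e_1(\mathrm{rad}\,A)e_1$ is zero. As $0\neq\hat\alpha\in\mathrm{rad}\,A$, we get $a\ne1$, which for $p=4$ is already a contradiction. For any $p$, $\hat\alpha$ is a nonzero morphism between the distinct objects $x_1$ and $ax_1$, so it is radical. By Lemma 3 there is a path of positive length from $x_1$ to $ax_1$, and its translates are paths from $a^kx_1$ to $a^{k+1}x_1$. Joining them for $k=0,\dots,p-4$ gives an oriented path of positive length from $x_1$ to $a^{p-3}x_1=x_1$, against triangularity. $\square$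

For $p=3$ the degree equation says nothing, in agreement with the unrolling in Section 1.

## 6. The value $\rho=1$: a projective meets an injective

The rest of the notes is about part 3. Let $S_i$ be the simple module at $i$, and put
$$P_i=e_iA,\qquad I_i=D(Ae_i),\qquad R_i=\mathrm{rad}\,P_i,\qquad J_i=I_i/S_i=D(\mathrm{rad}(Ae_i)),$$
where $S_i=\mathrm{soc}\,I_i$. Recall the standard facts about irreducible maps that we use.

* For every indecomposable summand $U$ of $R_i$ there is an irreducible map $U\to P_i$, and these are all the arrows of $\Gamma_A$ ending at $P_i$. Dually, the arrows starting at $I_i$ go to the indecomposable summands of $J_i$.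
* Let $M$ be indecomposable non-projective with Auslander–Reiten sequence $0\to\tau M\to E\to M\to0$. For $U$ indecomposable, there is an irreducible map $\tau M\to U$ if and only if $U$ is a summand of $E$, if and only if there is an irreducible map $U\to M$. Moreover $E\neq0$, as the sequence does not split.

**Proof that $A_{p,1}$ is not of semiregular tubular type.** Let $\rho=1$. We show that $R_1\cong J_1$. Define a bilinear pairing $R_1\times\mathrm{rad}(Ae_1)\to K$ on the bases $\alpha^i,\beta,\beta'$ and $\alpha^j,\gamma,\gamma'$ ($1\le i,j\le p-1$) by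
$$\langle\alpha^i,\alpha^j\rangle=\delta_{i+j,p},\qquad \langle\beta,\gamma'\rangle=\langle\beta',\gamma\rangle=1,$$
and zero on all other pairs. It is nondegenerate, and it is compatible with $e_1,e_2$: elements of $R_1e_i$ pair only with elements of $e_i\,\mathrm{rad}(Ae_1)$. We check $\langle ry,x\rangle=\langle r,yx\rangle$ for the arrows $y$, on basis elements, omitting pairs for which both sides vanish because of the idempotents.

* $y=\alpha$: for $r=\alpha^i$, $x=\alpha^j$ both sides are $\delta_{i+j+1,p}$.
* $y=\beta$: for $r=\alpha^i$, $x=\gamma$ we have $\langle\alpha^i\beta,\gamma\rangle=\delta_{i1}$ and $\langle\alpha^i,\beta\gamma\rangle=\langle\alpha^i,\alpha^{p-1}\rangle=\delta_{i1}$. For $x=\gamma'$ both sides are $0$.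
* $y=\gamma$: for $r=\beta$, $x=\alpha^j$ we have $\langle\beta\gamma,\alpha^j\rangle=\langle\alpha^{p-1},\alpha^j\rangle=\delta_{j1}$ and $\langle\beta,\gamma\alpha^j\rangle=\rho\,\delta_{j1}=\delta_{j1}$. For $r=\beta'$ both sides are $0$.
* $y=\sigma$: $\langle\beta\sigma,\gamma\rangle=\langle\beta',\gamma\rangle=1=\langle\beta,\gamma'\rangle=\langle\beta,\sigma\gamma\rangle$. If $r=\beta'$ or $x=\gamma'$, both sides are $0$.

So $r\mapsto\langle r,-\rangle$ is an isomorphism of right modules $R_1\cong D(\mathrm{rad}(Ae_1))=J_1$. For an indecomposable summand $U$ of $R_1\cong J_1$ there are irreducible maps $I_1\to U\to P_1$. So one component contains both a projective and an injective, and it is neither a ray tube nor a coray tube. $\square$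

The only place where $\rho=1$ entered is $\gamma\alpha=\rho\gamma'$ against $\sigma\gamma=\gamma'$. This is also where $\rho\ne1$ will enter.

## 7. Why the translate cannot be iterated naively

From now on $A=A_\rho$ with $\rho\neq0,1$. Write $\hom=\dim_K\mathrm{Hom}_A$ and $(\underline\dim X)_i=\dim Xe_i=\hom(P_i,X)=\hom(X,I_i)$. From the basis,
$$\underline\dim P_1=\underline\dim I_1=(p,2),\qquad \underline\dim P_2=\underline\dim I_2=(2,3),\qquad C:=\begin{pmatrix}p&2\\2&3\end{pmatrix}=C^T .$$

To recognize tubes we must produce oriented cycles. In a regular component we would get one from $\tau$-periodicity, and to get periodicity it would be good to control the dimension vectors along a $\tau$-orbit. The standard tool is the following. For a minimal projective presentation $Q_1\to Q_0\to X\to0$ and any $Z$,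
$$\hom(X,Z)-\hom(Z,\tau X)=\hom(Q_0,Z)-\hom(Q_1,Z). \tag{4}$$
To see this, let $\nu$ be the Nakayama functor. The sequence $0\to\tau X\to\nu Q_1\to\nu Q_0$ is exact and $\mathrm{Hom}(Z,\nu Q)\cong D\,\mathrm{Hom}(Q,Z)$ for projective $Q$. So $\mathrm{Hom}(Z,\tau X)=\ker(\mathrm{Hom}(Z,\nu Q_1)\to\mathrm{Hom}(Z,\nu Q_0))$ is dual to the cokernel of $\mathrm{Hom}(Q_0,Z)\to\mathrm{Hom}(Q_1,Z)$. The kernel of this last map is $\mathrm{Hom}(X,Z)$; counting dimensions gives (4).

In the minimal presentation, $P_i$ occurs in $Q_0$ with multiplicity $\hom(X,S_i)$ and in $Q_1$ with multiplicity $\dim\mathrm{Ext}^1(X,S_i)$. For a module $X$ we therefore introduce vectors in $\mathbb Z^2$ with the components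
$$x=\underline\dim X,\qquad n_i(X)=\hom(X,P_i),\qquad m_i(X)=\hom(I_i,X),\qquad g_i(X)=\hom(X,S_i)-\dim\mathrm{Ext}^1(X,S_i),$$
and put $d(X)=n(X)-m(X)$. With $z=\underline\dim Z$, (4) becomes
$$\hom(Z,\tau X)=\hom(X,Z)-\sum_ig_i(X)\,z_i . \tag{5}$$
With $Z=P_j$ this gives $\underline\dim\tau X=n(X)-C\,g(X)$. To take the next step we need $n(\tau X)$, that is, $\hom(\tau X,P_j)$. Here we are stuck: (5) computes homomorphisms *into* $\tau X$, never homomorphisms out of it.

The way out is special to these algebras. We shall show $\tau R_i\cong P_i$, by a presentation of $R_i$ in which $Q_0\cong Q_1$. Then (4), applied to $R_i$ in place of $X$, says $\hom(R_i,Z)=\hom(Z,P_i)$ for all $Z$. So homomorphisms from $\tau X$ into $P_j$ are counted by homomorphisms from $R_j$ into $\tau X$, and these (5) can compute.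

## 8. The translate of the radical of a projective

**Lemma 4.** For $i=1,2$, $R_i$ is indecomposable and non-projective, it has a minimal projective presentation $P_1\oplus P_2\to P_1\oplus P_2\to R_i\to0$, and $\tau R_i\cong P_i$.

*Proof.* In each case we compute the kernel of the projective cover, transpose, and identify the transpose from its socle. Recall that $\mathrm{Tr}\,R_i$ is the cokernel of the transposed map between the left modules $\mathrm{Hom}_A(P_j,A)=Ae_j$. If the presentation is left multiplication of columns by a matrix, the transposed map is right multiplication of rows by it, so its image is generated by the rows of the matrix. Note $\dim(P_1\oplus P_2)=\dim(Ae_1\oplus Ae_2)=p+7$.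

**Step 1: the presentation of $R_1$.** $R_1$ has basis $\alpha,\dots,\alpha^{p-1},\beta,\beta'$ and top spanned by $\alpha,\beta$. So its projective cover is $P_1\oplus P_2\to R_1$, $(x,y)\mapsto\alpha x+\beta y$, with kernel $N_1$ of dimension $(p+7)-(p+1)=6$. The relations $\alpha\cdot\alpha^{p-2}=\beta\gamma$ and $\alpha\beta=\beta\sigma$ show that
$$s=(\alpha^{p-2},-\gamma),\qquad r=(\beta,-\sigma)$$
lie in $N_1$. As $p-2\ge2$,
$$s\alpha=(\alpha^{p-1},-\rho\gamma'),\quad s\beta=(0,-\sigma'),\quad r\gamma=(\alpha^{p-1},-\gamma'),\quad r\sigma=(\beta',-\sigma'),$$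
and all other products of $s,r$ with radical basis elements vanish. Since $\rho\neq1$, $s\alpha$ and $r\gamma$ are independent, and then the six elements $s,s\alpha,r\gamma,r,r\sigma,s\beta$ are independent. (For $\rho=1$ we would have $s\alpha=r\gamma$.) So $N_1=sA+rA$, its radical is spanned by $s\alpha,s\beta,r\gamma,r\sigma$, and its top is $S_1\oplus S_2$. The minimal presentation is $P_1\oplus P_2\to P_1\oplus P_2\to R_1\to0$ with first map the matrix
$$\begin{pmatrix}\alpha^{p-2}&\beta\\-\gamma&-\sigma\end{pmatrix}.$$

**Step 2: the transpose of $R_1$.** We have $\mathrm{Tr}\,R_1=W:=(Ae_1\oplus Ae_2)/(Au+Av)$ with $u=(\alpha^{p-2},\beta)$ and $v=(\gamma,\sigma)$. Here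
$$\alpha u=(\alpha^{p-1},\beta')=\beta v,\qquad \gamma u=(0,\sigma'),\qquad \sigma v=(\gamma',\sigma'),$$
and all other products of radical basis elements with $u,v$ are $0$. So $Au+Av$ has basis $u,v,\alpha u,\gamma u,\sigma v$, and $\dim W=(p+7)-5=p+2$. Let $\varepsilon_1,\varepsilon_2$ be the images of $e_1,e_2$. In $W$,
$$\beta\varepsilon_2=-\alpha^{p-2}\varepsilon_1,\quad \gamma\varepsilon_1=-\sigma\varepsilon_2,\quad \beta'\varepsilon_2=-\alpha^{p-1}\varepsilon_1,\quad \sigma'\varepsilon_2=0,\quad \gamma'\varepsilon_1=0 .$$
So a basis of $W$ is $\alpha^k\varepsilon_1$ $(0\le k\le p-1)$, $\varepsilon_2$, $\sigma\varepsilon_2$, with the first $p$ elements at vertex $1$ and the last two at vertex $2$. Moreover $\gamma\alpha^k\varepsilon_1=0$ for $k\ge1$, $\beta\sigma\varepsilon_2=-\alpha^{p-1}\varepsilon_1$ and $\sigma\sigma\varepsilon_2=0$.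

**Step 3: the socle of $W$ identifies it.** The socle consists of the elements killed by all arrows, and it splits by vertices. At vertex $1$, an element $\sum c_k\alpha^k\varepsilon_1$ killed by $\alpha$ is a multiple of $\alpha^{p-1}\varepsilon_1$, and this is killed by $\gamma$ as well. At vertex $2$, $\beta(c\varepsilon_2+c'\sigma\varepsilon_2)=-c\alpha^{p-2}\varepsilon_1-c'\alpha^{p-1}\varepsilon_1$ vanishes only for $c=c'=0$. So $\mathrm{soc}\,W=K\alpha^{p-1}\varepsilon_1$ is the simple left module at vertex $1$. Hence $W$ embeds in the injective envelope $D(e_1A)$, which has dimension $p+2=\dim W$. So $W\cong D(e_1A)$ and $\tau R_1=DW\cong e_1A=P_1$.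

**Step 4: the presentation of $R_2$.** $R_2$ has basis $\gamma,\gamma',\sigma,\sigma'$, and its projective cover is $P_1\oplus P_2\to R_2$, $(x,y)\mapsto\gamma x+\sigma y$, with kernel of dimension $(p+7)-4=p+3$. The relations $\gamma\alpha=\rho\sigma\gamma$ and $\gamma\beta=\sigma\sigma$ give the kernel elements
$$s=(\alpha,-\rho\gamma),\qquad r=(\beta,-\sigma).$$
We have $s\alpha=(\alpha^2,-\rho^2\gamma')$, $s\alpha^k=(\alpha^{k+1},0)$ for $2\le k\le p-2$, and
$$s\beta=(\beta',-\rho\sigma'),\qquad r\gamma=(\alpha^{p-1},-\gamma'),\qquad r\sigma=(\beta',-\sigma').$$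
At vertex $1$, the $p$ elements $s,s\alpha,\dots,s\alpha^{p-2},r\gamma$ are independent: the first $p-1$ have the first components $\alpha,\alpha^2,\dots,\alpha^{p-1}$, and $r\gamma-s\alpha^{p-2}=(0,-\gamma')$. At vertex $2$, the three elements $r,r\sigma,s\beta$ are independent because $\rho\ne1$. So the kernel is $sA+rA$. Its radical is spanned by the listed elements other than $s,r$, its top is $S_1\oplus S_2$, and the matrix of the minimal presentation is
$$\begin{pmatrix}\alpha&\beta\\-\rho\gamma&-\sigma\end{pmatrix}.$$

**Step 5: the transpose of $R_2$.** Now $W=(Ae_1\oplus Ae_2)/(Au+Av)$ with $u=(\alpha,\beta)$, $v=(\rho\gamma,\sigma)$. We have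
$$\alpha u=(\alpha^2,\beta'),\quad \alpha^ku=(\alpha^{k+1},0)\ (2\le k\le p-2),\quad \gamma u=\sigma v=(\rho\gamma',\sigma'),\quad \beta v=(\rho\alpha^{p-1},\beta'),$$
and all other products of radical basis elements with $u,v$ are $0$. The $p$ elements $u,\alpha u,\dots,\alpha^{p-2}u,\beta v$ at vertex $1$ are independent: the first $p-1$ have the first components $\alpha,\dots,\alpha^{p-1}$, and $\beta v-\rho\,\alpha^{p-2}u=(0,\beta')$. The elements $v,\gamma u$ at vertex $2$ are independent. So $\dim(Au+Av)=p+2$ and $\dim W=5$. In $W$ we have $\alpha^{k}\varepsilon_1=0$ for $3\le k\le p-1$. In particular $\alpha^{p-1}\varepsilon_1=0$, so $\beta v=0$ in $W$ gives $\beta'\varepsilon_2=0$, and then $\alpha u=0$ gives $\alpha^2\varepsilon_1=0$. Further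
$$\beta\varepsilon_2=-\alpha\varepsilon_1,\qquad \rho\gamma\varepsilon_1=-\sigma\varepsilon_2,\qquad \rho\gamma'\varepsilon_1=-\sigma'\varepsilon_2 .$$
So a basis of $W$ is $\varepsilon_1,\alpha\varepsilon_1$ (vertex $1$) and $\varepsilon_2,\sigma\varepsilon_2,\sigma'\varepsilon_2$ (vertex $2$). Moreover $\gamma\alpha\varepsilon_1=\rho\gamma'\varepsilon_1=-\sigma'\varepsilon_2$, $\beta\sigma\varepsilon_2=\beta'\varepsilon_2=0$ and $\sigma\sigma\varepsilon_2=\sigma'\varepsilon_2$.

**Step 6: the socle again.** At vertex $1$, $\alpha(c\varepsilon_1+c'\alpha\varepsilon_1)=c\,\alpha\varepsilon_1$ forces $c=0$, and $\gamma(c'\alpha\varepsilon_1)=-c'\sigma'\varepsilon_2$ forces $c'=0$. At vertex $2$, applying $\beta$ to $c\varepsilon_2+c'\sigma\varepsilon_2+c''\sigma'\varepsilon_2$ gives $-c\,\alpha\varepsilon_1$, so $c=0$; applying $\sigma$ then gives $c'\sigma'\varepsilon_2$, so $c'=0$. And $\sigma'\varepsilon_2$ is killed by all arrows. So $\mathrm{soc}\,W=K\sigma'\varepsilon_2$ is simple at vertex $2$. As $\dim W=5=\dim D(e_2A)$, we get $W\cong D(e_2A)$ and $\tau R_2\cong P_2$.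

**Step 7: indecomposability.** We have $\underline\dim R_1=(p-1,2)$ and $\underline\dim R_2=(2,2)$. Comparing with $(p,2)$ and $(2,3)$, and using $p\ge4$, neither $P_1$ nor $P_2$ is a summand of $R_1$ or $R_2$. On modules without projective summands, $\tau$ preserves the number of indecomposable summands. Since $\tau R_i\cong P_i$ is indecomposable, so is $R_i$, and it is not projective. $\square$

## 9. A vector that is constant along $\tau$-orbits

**Lemma 5.** For every module $X$:
$$\text{(a) }\hom(R_i,X)=n_i(X),\qquad \text{(b) }\hom(X,J_i)=m_i(X),\qquad \text{(c) }g(X)=x-m(X).$$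

*Proof.* (a) Apply (4) to $R_i$ in place of $X$ and with $Z=X$. By Lemma 4, $Q_0\cong Q_1$ and $\tau R_i\cong P_i$, so $\hom(R_i,X)-\hom(X,P_i)=0$.

(b) By Lemma 2(ii), $A^{op}\cong A_{\rho^{-1}}$ with $e_1,e_2$ preserved, and $\rho^{-1}\ne0,1$. So (a) holds for $A^{op}$, where the projectives are $Ae_i$. Dualizing, $\hom_A(X,J_i)=\hom_{A^{op}}(\mathrm{rad}(Ae_i),DX)=\hom_{A^{op}}(DX,Ae_i)=\hom_A(I_i,X)=m_i(X)$.

(c) From $0\to S_i\to I_i\to J_i\to0$ we get the exact sequence
$$0\to\mathrm{Hom}(X,S_i)\to\mathrm{Hom}(X,I_i)\to\mathrm{Hom}(X,J_i)\to\mathrm{Ext}^1(X,S_i)\to\mathrm{Ext}^1(X,I_i)=0 .$$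
So $g_i(X)=\hom(X,I_i)-\hom(X,J_i)=x_i-m_i(X)$ by (b). $\square$

**Lemma 6.** Put $H=C-1=\begin{pmatrix}p-1&2\\2&2\end{pmatrix}$. Then $\det H=2(p-3)\ne0$, and:

1. If $X$ is indecomposable non-projective, then $d(\tau X)=d(X)$.
2. If moreover $\tau X$ is non-projective, then $\underline\dim\,\tau^2X=\underline\dim X-H\,d(X)$.
3. $d(P_j)=\mathbf e_j$ and $d(I_j)=-\mathbf e_j$, where $\mathbf e_1,\mathbf e_2$ are the unit vectors.

*Proof.* The determinant is $2(p-1)-4=2(p-3)$, a nonzero integer since $p\ge4$. Write $n,m,g,d$ for the vectors of $X$; so $g=x-m$ by Lemma 5(c).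

**Step 1: the three vectors of $\tau X$.** Insert $Z=P_j$, $Z=I_j$, $Z=R_j$ into (5). The dimension vectors of these modules are the $j$-th row of $C$, again the $j$-th row of $C$, and the $j$-th row of $C-1$. Since $C$ is symmetric, and using Lemma 5(a) for $\tau X$ in the third case,
$$\underline\dim\tau X=n-Cg,\qquad m(\tau X)=x-Cg,\qquad n_j(\tau X)=\hom(R_j,\tau X)=\hom(X,R_j)-(Cg)_j+g_j .$$
As $X$ is indecomposable non-projective, no map $X\to P_j$ is surjective, because a surjection would split. So every map $X\to P_j$ has image in $R_j$, and $\hom(X,R_j)=n_j$. Hence $n(\tau X)=n-Cg+g$.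

**Step 2: $d$ is invariant.** Subtracting, $d(\tau X)=(n-Cg+g)-(x-Cg)=n+g-x=n-m=d$.

**Step 3: two translates at once.** By Lemma 5(c) for $\tau X$, $g(\tau X)=\underline\dim\tau X-m(\tau X)=n-x$. Since $d-g=(n-m)-(x-m)=n-x$, we have $g(\tau X)=d-g$. If $\tau X$ is non-projective, Step 1 applies to $\tau X$ and gives
$$\underline\dim\tau^2X=n(\tau X)-C\,g(\tau X)=(n-Cg+g)-C(d-g)=n+g-Cd .$$
As $n+g=n+x-m=x+d$, this equals $x+d-Cd=x-Hd$.

**Step 4: projectives and injectives.** For $X=P_j$ we have $x_i=C_{ij}$, $\hom(P_j,S_i)=\delta_{ij}$ and $\mathrm{Ext}^1(P_j,S_i)=0$, so Lemma 5(c) gives $\hom(I_i,P_j)=m_i(P_j)=C_{ij}-\delta_{ij}$. Also $\hom(P_j,P_i)=C_{ij}$ and $\hom(I_i,I_j)=C_{ij}$. Hence $d_i(P_j)=C_{ij}-(C_{ij}-\delta_{ij})=\delta_{ij}$ and $d_i(I_j)=\hom(I_j,P_i)-\hom(I_i,I_j)=(C_{ij}-\delta_{ij})-C_{ij}=-\delta_{ij}$. $\square$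

## 10. The two components containing projectives

Fix $i\in\{1,2\}$. We show that the component of $P_i$ is the ray tube drawn in Section 2, with $Y_0=P_i$.

**Step 1: the forward orbit is infinite and contains no injective.** Put $Y_0=P_i$ and $Y_k=\tau^{-k}P_i$ as long as this is defined. By Lemma 6(1) and (3), $d(Y_k)=d(Y_0)=\mathbf e_i$. If $Y_k\cong I_j$, then $\mathbf e_i=-\mathbf e_j$, which is absurd. So no $Y_k$ is injective, and all $Y_k$, $k\ge0$, exist. For $k\ge1$, $Y_k$ is non-projective. The $Y_k$ are pairwise non-isomorphic: if $Y_k\cong Y_l$ with $k<l$, applying $\tau^k$ gives $P_i\cong Y_{l-k}$, which is non-projective. By Lemma 4, $Y_1=\tau^{-1}P_i\cong R_i$.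

**Step 2: dimension vectors.** Put $h=H\mathbf e_i$. Lemma 6(2) applied to $Y_{k+2}$ gives
$$\underline\dim Y_{k+2}=\underline\dim Y_k+h\qquad(k\ge0). \tag{6}$$
For $p=4$ and $i=1$ we have $h=(3,2)$, and the dimension vectors are $(4,2),(3,2),(7,4),(6,4),(10,6),(9,6),\dots$; for $i=2$, $h=(2,2)$ and they are $(2,3),(2,2),(4,5),(4,4),\dots$.

**Step 3: the Auslander–Reiten sequences.** Let $0\to Y_{k-1}\to E_k\to Y_k\to0$ $(k\ge1)$ be the Auslander–Reiten sequences. We claim
$$E_1\cong Y_2,\qquad E_k\cong Y_{k-2}\oplus Y_{k+1}\quad(k\ge2).$$
The method is to find summands by moving arrows along $\tau$, and to show by dimension that nothing else fits. Recall that an irreducible map $Y_{k-1}\to U$ exists exactly when $U$ is a summand of $E_k$, which holds exactly when there is an irreducible map $U\to Y_k$. We write $U\mid E$ for "is a summand".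

*$k=1$.* The inclusion $Y_1=R_i\to P_i=Y_0$ is irreducible. So $Y_0\mid E_2$, hence there is an irreducible map $Y_0\to Y_2$, hence $Y_2\mid E_1$. As $C\mathbf e_i=\underline\dim P_i$,
$$\underline\dim E_1=\underline\dim P_i+\underline\dim R_i=2\,\underline\dim P_i-\mathbf e_i,\qquad \underline\dim Y_2=\underline\dim P_i+(C-1)\mathbf e_i=2\,\underline\dim P_i-\mathbf e_i .$$
So $E_1\cong Y_2$.

*$k=2$.* From $E_1\cong Y_2$ there is an irreducible map $Y_2\to Y_1$. So $Y_1\mid E_3$, hence there is an irreducible map $Y_1\to Y_3$, hence $Y_3\mid E_2$. We saw $Y_0\mid E_2$. As $Y_0\not\cong Y_3$, $Y_0\oplus Y_3\mid E_2$. By (6), $\underline\dim E_2=\underline\dim Y_1+\underline\dim Y_2=\underline\dim Y_1+\underline\dim Y_0+h=\underline\dim Y_0+\underline\dim Y_3$. So $E_2\cong Y_0\oplus Y_3$.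

*From $k\ge2$ to $k+1$.* By the claim for $k$ there are irreducible maps $Y_{k-2}\to Y_k$ and $Y_{k+1}\to Y_k$. The first gives $Y_k\mid E_{k-1}$, hence an irreducible map $Y_k\to Y_{k-1}$, hence $Y_{k-1}\mid E_{k+1}$. The second gives $Y_k\mid E_{k+2}$, hence an irreducible map $Y_k\to Y_{k+2}$, hence $Y_{k+2}\mid E_{k+1}$. By (6),
$$\underline\dim E_{k+1}=\underline\dim Y_k+\underline\dim Y_{k+1}=\underline\dim Y_k+\underline\dim Y_{k-1}+h=\underline\dim Y_{k-1}+\underline\dim Y_{k+2},$$
so $E_{k+1}\cong Y_{k-1}\oplus Y_{k+2}$.

**Step 4: the component.** The predecessors of $Y_k$ for $k\ge1$ are the summands of $E_k$, the successors of $Y_k$ are the summands of $E_{k+1}$, and the only predecessor of $Y_0=P_i$ is $R_i=Y_1$. So $\mathcal C_i=\{Y_k\mid k\ge0\}$ is closed under predecessors and successors. It is a component, with arrows $Y_k\to Y_{k+2}$ $(k\ge0)$ and $Y_k\to Y_{k-1}$ $(k\ge1)$. It contains exactly one projective, $P_i$, and no injective. So it is semiregular, and it has the oriented cycle $Y_0\to Y_2\to Y_1\to Y_0$. By Liu's theorem it is a semiregular tube, and a ray tube since it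 contains no injective. As each of $\mathcal C_1,\mathcal C_2$ contains only one projective, $\mathcal C_1\neq\mathcal C_2$.

## 11. The components containing injectives, and the regular components

**Step 1: injectives.** By Lemma 2(ii), Section 10 applies to $A^{op}\cong A_{\rho^{-1}}$, since $\rho^{-1}\ne0,1$. The duality $D$ carries the component of the projective $Ae_i$ in $\Gamma_{A^{op}}$ to the component of $I_i=D(Ae_i)$ in $\Gamma_A$, reversing arrows. So the component of $I_i$ is a coray tube that contains exactly one injective and no projective, and the components of $I_1$ and $I_2$ are distinct.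

**Step 2: in the remaining components, dimension vectors are $\tau^2$-invariant.** Every other component contains no projective and no injective, so it is regular. Let $X$ be a module in it. Then $\tau^kX$ is defined and non-projective for all $k\in\mathbb Z$. By Lemma 6(1), $d=d(X)$ is constant on the $\tau$-orbit, and by Lemma 6(2)
$$\underline\dim\tau^{2k}X=\underline\dim X-k\,Hd\qquad\text{for all }k\in\mathbb Z .$$
The left side is nonnegative for all positive and all negative $k$, which forces $Hd=0$. (Since $\det H\neq0$, we even get $d=0$.) Hence $\underline\dim\tau^{2k}X=\underline\dim X$ for all $k$.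

**Step 3: periodicity.** We claim that the modules $\tau^{2k}X$ fall into finitely many isomorphism classes. Otherwise they are infinitely many indecomposables of one dimension. As $A$ is tame, Crawley-Boevey's theorem gives some $k$ with $\tau(\tau^{2k}X)\cong\tau^{2k}X$. Applying $\tau^{-2k}$, we get $\tau X\cong X$, so all $\tau^{2k}X$ are isomorphic to $X$, a contradiction. Hence $\tau^{2k}X\cong\tau^{2l}X$ for some $k\neq l$, and $\tau^rX\cong X$ for some $r\ge1$.

**Step 4: stable tubes.** The middle terms of Auslander–Reiten sequences are nonzero, so for each $k$ there is a path of two arrows from $\tau^{k+1}X$ to $\tau^kX$. Joining them gives a path $X\cong\tau^rX\to\cdots\to\tau X\to\cdots\to X$ in $\Gamma_A$, which is an oriented cycle. By the theorem of Liu and Zhang, the component is a stable tube.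

**Step 5: end of the proof of Theorem 1.** For $\rho\ne0,1$, Section 10 and Steps 1–4 show that $\Gamma_{A_\rho}$ consists of two ray tubes containing one projective each, two coray tubes containing one injective each, and otherwise only stable tubes. So $A_\rho$ is of semiregular tubular type. Together with Section 6, which treats $\rho=1$, this proves part 3. Parts 1, 2 and 4 were proved in Sections 4, 5 and 3. $\square$

So for every algebraically closed field $K$, every $p\ge4$ and every $\rho\in K\setminus\{0,1\}$, the algebra $A_{p,\rho}$ is tame, of semiregular tubular type, and has no Galois covering by a triangular locally bounded category. By part 4 these are infinitely many one-parameter families of pairwise non-isomorphic algebras, all of which contradict the conjecture.
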